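\title{Counting Kempe classes of cubic bipartite graphs on the projective plane}

\begin{abstract}
A Kempe switch of a 3-edge-coloring of a cubic graph interchanges two colors along a cycle that uses only these two colors. We show that a cubic bipartite graph embedded on the projective plane can have more than three Kempe equivalence classes of 3-edge-colorings: there is such a graph on 54 vertices with exactly five classes. We then determine the number of classes in general. Every such graph $G$ has a canonical set $U$ of faces, and the number of classes is $1+\kappa(G^*-U)$, where $\kappa$ counts the classes of proper 3-vertex-colorings under Kempe changes. This number takes every positive integer value, and it can be exponential in the number of vertices. The main tool is a height function on the faces of the spherical double cover with values in the triangular lattice.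
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Kempe classes}

Graphs are finite unless we say otherwise, and they may have multiple edges. Colors are the elements $0,1,2$ of $\mathbb Z_3$; note that for $i\ne j$ the third color is $-i-j$.

A \emph{3-edge-coloring} of a cubic graph $G$ is a map $\varphi:E(G)\to\mathbb Z_3$ that gives the three edges at each vertex three different colors. The set $M_i$ of edges of color $i$ is then a perfect matching, and for $i\neq j$ the subgraph $M_i\cup M_j$ is spanning and 2-regular. Its components are the \emph{alternating cycles} with colors $i,j$ (two parallel edges form a cycle of length $2$). A \emph{Kempe switch} interchanges the two colors on one alternating cycle, and the result is again a 3-edge-coloring. Two 3-edge-colorings are \emph{Kempe equivalent} if a sequence of Kempe switches leads from one to the other; the equivalence classes are the \emph{Kempe classes} of $G$. Switching all alternating cycles with colors $i,j$ transposes these colors on the whole graph, so every class is closed under permutations of the colors.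

The Kempe switch is the basic way to modify an edge-coloring, and the number of classes measures how far this move is from reaching every coloring. Every cubic bipartite graph has a 3-edge-coloring, so it has at least one class. It may have more. The graph $K_{3,3}$ has twelve 3-edge-colorings, the Latin squares of order $3$: there are six choices for the first row and two for the second. A 2-regular spanning subgraph of $K_{3,3}$ is a 6-cycle, since all cycles have length $4$ or $6$. Hence every switch is a transposition of two colors, every class consists of the six permutations of one coloring, and $K_{3,3}$ has two classes.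

Let $P$ be the projective plane. A graph \emph{embedded on $P$} is always assumed to be connected and cellularly embedded: every face is an open disk. A \emph{corner} is one of the sectors between consecutive edges at a vertex; it belongs to a face. The \emph{dual} $G^*$ has one vertex for each face of $G$ and, for each edge $e$ of $G$, one edge joining the faces on the two sides of $e$. It may have multiple edges, and it has a loop when a face lies on both sides of an edge. A graph with a loop has no proper vertex coloring.

It is known \cite{source} that a cubic bipartite graph $G$ embedded on $P$ has only one Kempe class if and only if $G^*$ is not 4-vertex-colorable. The same work poses the following problem.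

\begin{quote}
\emph{Does every cubic bipartite graph embedded on the projective plane have at most three Kempe classes?}
\end{quote}

A bound of this kind is a reasonable guess. The projective plane has a single nontrivial homotopy class of closed curves, so an obstruction to Kempe equivalence that comes from the surface should take very few values. Such an invariant exists: it is the \emph{type} of Section~\ref{sec:heights}, it has two values, and it separates the two classes of $K_{3,3}$. One type always contributes exactly one class. The other type, however, contains a whole vertex-coloring problem, and this makes the answer negative.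

\subsection{The results}

Let $H$ be a loopless graph embedded on $P$ that is \emph{not bipartite} and has \emph{all faces of even length}. Put a new vertex $u_F$ in every face $F$ of $H$ and join it to all corners of $F$. All faces of the resulting graph $T(H)$ are triangles $u_Fxy$, one for each side of each edge $xy$ of $H$. Let $G(H)=T(H)^*$. This is a cubic graph embedded on $P$ with $2|E(H)|$ vertices, and its faces are the vertices of $T(H)$: the new vertices $u_F$ and the vertices of $H$.

For $k\ge0$ we define a graph $H_k$ of this kind (Figure~\ref{fig:H2}). View $P$ as the closed unit disk with antipodal boundary points identified. Draw $k+1$ concentric hexagons with corners at the angles $60^\circ i$, $i\in\mathbb Z_6$. Hexagon $0$ is the boundary circle, the radii decrease with $j$, and the corners of hexagon $j$ are $a^j_i$. Draw all \emph{spokes} $a^{j-1}_ia^j_i$. The identification of antipodal points gives $a^0_i=a^0_{i+3}$; we call this vertex $b_i$, with $i$ read modulo $3$. The boundary circle becomes the triangle $b_0b_1b_2$, traversed twice. Thus $H_k$ has $3+6k$ vertices and $3+12k$ edges, its faces are $6k$ quadrangles and the innermost hexagon, and it is not bipartite because it contains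 a triangle. Put $G_k=G(H_k)$; it has $24k+6$ vertices.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,every node/.style={circle,draw,fill=white,inner sep=1.5pt,font=\small}]
\draw (0,0) circle (3);
\foreach \i in {0,...,5} \draw ({60*\i}:3)--({60*\i}:1) ({60*\i}:2)--({60*\i+60}:2) ({60*\i}:1)--({60*\i+60}:1);
\draw[line width=2pt] (0:3) arc (0:60:3) (180:3) arc (180:240:3) (0:3)--(0:1)--(60:1) (180:3)--(180:1)--(240:1) (0:2)--(300:2) (180:2)--(120:2);
\foreach \i/\a/\b in {0/0/1,1/1/2,2/2/0,3/0/1,4/1/2,5/2/0} {
\node at ({60*\i}:3) {\a}; \node at ({60*\i}:2) {\b}; \node at ({60*\i}:1) {\a};
\node[draw=none,fill=none] at ({60*\i}:3.55) {$b_{\a}$};}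
\end{tikzpicture}
\caption{The graph $H_2$ on the projective plane, drawn in a disk whose antipodal boundary points are identified, with a proper 3-coloring. The vertices of colors $0$ and $1$ induce the tree drawn in bold; the two bold arcs are one edge $b_0b_1$.}
\label{fig:H2}
\end{figure}

\begin{theorem}\label{thm:counter}
For every $k\ge0$, the graph $G_k$ is a cubic bipartite graph embedded on $P$ with at least $2^k$ Kempe classes. In particular $G_2$, which has $54$ vertices, has more than three.
\end{theorem}

The exact count uses the corresponding notion for vertex colorings. Let $g$ be a proper 3-vertex-coloring of a graph $H$. A \emph{Kempe change} interchanges two colors $i,j$ on one connected component of the subgraph induced by the vertices of colors $i$ and $j$. We write $g\sim g'$ if a sequence of Kempe changes leads from $g$ to $g'$, and we let $\kappa(H)$ be the number of classes of $\sim$. Only three colors are ever allowed, and $\kappa(H)=0$ if $H$ has no proper 3-coloring. As for edges, every class is closed under permutations of the colors.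

\begin{theorem}\label{thm:exact}
Every cubic bipartite graph $G$ embedded on $P$ determines a canonical set $U$ of faces whose boundaries are disjoint cycles covering $V(G)$. The graph $G$ has exactly $1+\kappa(G^*-U)$ Kempe classes. If $G=G(H)$, then $U$ is the set of the faces $u_F$ and $G^*-U=H$.
\end{theorem}

The set $U$ is constructed in Lemma~\ref{lem:U}.

\begin{theorem}\label{thm:values}
\begin{enumerate}
\item[(a)] The graph $G_k$ has exactly $2^k+1$ Kempe classes; in particular $G_2$ has exactly five. So the maximum number of Kempe classes of a cubic bipartite graph on $n$ vertices embedded on $P$ is at least $2^{(n-6)/24}+1$ for $n\equiv6\pmod{24}$. It is always at most $2^{n-1}$.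
\item[(b)] Every positive integer $m$ is the number of Kempe classes of some cubic bipartite graph embedded on $P$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:counter} has a short direct proof, given in Section~\ref{sec:rigid}; a reader who wants only the answer to the problem can stop there. Theorem~\ref{thm:exact} occupies Sections~\ref{sec:heights}--\ref{sec:folding}: an edge-coloring is encoded by a height function, every class is shown to contain a coloring whose height is as flat as possible, and the flat colorings are compared by folding arbitrary heights back onto one hexagon. Section~\ref{sec:counts} computes $\kappa$ for explicit graphs and proves Theorem~\ref{thm:values}.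

\section{Two topological tools}\label{sec:tools}

\subsection{The double cover}

Let $\pi:S\to P$ be the covering of $P$ by the sphere, and let $\alpha:S\to S$ be the antipodal map. It is an involution without fixed points, it reverses orientation, and $\pi(p)=\pi(q)$ if and only if $q\in\{p,\alpha p\}$. Let $X$ be a graph embedded on $P$ and $\tilde X=\pi^{-1}(X)$. A face of $X$ is an open disk, so its preimage consists of two disjoint open disks exchanged by $\alpha$. Hence $\tilde X$ is cellularly embedded in $S$, and it is \emph{connected}: the boundary of each face is traced by one closed walk, so a curve in $S$ between two vertices can be pushed, face by face, into $\tilde X$. This is where cellularity is used.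

\subsection{Sums along closed walks}

Let $\Gamma$ be a connected, locally finite graph drawn in the plane, possibly infinite, whose bounded faces are disks. Let $\omega$ be a function on the directed edges of $\Gamma$, with values in an abelian group, that changes sign when an edge is reversed. Write $\omega(W)$ for the sum of $\omega$ along a walk $W$, and $\partial F$ for the counterclockwise boundary walk of a bounded face $F$. For every closed walk $W$,
\begin{equation}\label{eq:winding}
\omega(W)=\sum_{F\ \text{bounded}}\operatorname{wind}(W,F)\,\omega(\partial F),
\end{equation}
where $\operatorname{wind}(W,F)$ is the winding number of $W$ about a point of $F$. Indeed, the net number of times that $W$ runs along a directed edge is the winding number about the face on its left minus the winding number about the face on its right, and this is also the coefficient of the edge on the right-hand side. If $\omega(W)=0$ for all closed walks $W$, then $\omega$ has a \emph{potential}: a function $d$ on the vertices, unique up to an additive constant, with $d(q)-d(p)=\omega(p,q)$ for every directed edge from $p$ to $q$.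

\section{Rigid colorings and the counterexample}\label{sec:rigid}

\subsection{The graphs $G(H)$ are bipartite}

\begin{lemma}\label{lem:bip}
The graph $G(H)$ is bipartite.
\end{lemma}

\begin{proof}
The graph $\tilde H$ is connected and embedded in the sphere with faces of even length, so it is bipartite by \eqref{eq:winding}, applied to $\omega\equiv1$ in $\mathbb Z_2$. Let $V_1,V_2$ be its parts. Since $\tilde H$ is connected, $\alpha$ preserves both parts or exchanges them. If it preserved them, they would project to a bipartition of $H$; so $\alpha$ exchanges $V_1$ and $V_2$.

Orient $S$. Label the vertices of $\pi^{-1}(T(H))$ by $0$ (preimages of the $u_F$), $1$ (vertices in $V_1$) and $2$ (vertices in $V_2$). Every triangle carries all three labels. Call it black if it reads $0,1,2$ counterclockwise, and white otherwise. Two triangles that share an edge have the third label on opposite sides of that edge, so one is black and the other is white. The map $\alpha$ reverses the orientation and exchanges the labels $1$ and $2$, so it sends black triangles to black triangles. Therefore the 2-coloring of the triangles descends to a proper 2-coloring of the vertices of $G(H)$.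
\end{proof}

The hypothesis that $H$ is not bipartite cannot be dropped. If $H$ is bipartite with even faces, then $\alpha$ preserves the labels and exchanges black and white; a bipartition of $T(H)^*$ would lift to the unique bipartition of the connected graph above it, and this lift would be preserved by $\alpha$.

\subsection{Edge-colorings from vertex colorings}

The faces $u_F$ of $G(H)$ occupy exactly one corner at each vertex. This is the property that links edge-colorings to vertex colorings, so we isolate it. Let $G$ be a cubic bipartite graph embedded on $P$. A set $U$ of faces is \emph{transversal} if at every vertex of $G$ exactly one of the three corners belongs to a face in $U$. Then the boundary walks of the faces in $U$ together visit every vertex exactly once, so they are disjoint cycles covering $V(G)$, of even length because $G$ is bipartite. At each vertex, the two edges next to the $U$-corner have exactly one side in $U$, and the third edge has no side in $U$. The edges with no side in $U$ form a perfect matching $M$, and the graph $H=G^*-U$ has the faces outside $U$ as vertices and one edge for each edge of $M$.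

Let $g$ be a proper 3-coloring of $H$. Define $\varphi_g:E(G)\to\mathbb Z_3$ as follows. An edge between a face of $U$ and a face $x\notin U$ gets the color $g(x)$. An edge of $M$ between faces $x$ and $y$ gets the third color $-g(x)-g(y)$. At a vertex with corners in $u\in U$, $x$ and $y$, the faces $x,y$ are adjacent in $H$, so the three edges receive $g(x)$, $g(y)$ and the third color. Thus $\varphi_g$ is a 3-edge-coloring. For $i\ne j$ let $H_{ij}$ be the subgraph of $H$ induced by the vertices of colors $i$ and $j$.

\begin{lemma}\label{lem:phig}
Let $U$ be transversal and let $g,g'$ be proper 3-colorings of $H=G^*-U$.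
\begin{enumerate}
\item[(a)] If $g\sim g'$, then $\varphi_g$ and $\varphi_{g'}$ are Kempe equivalent.
\item[(b)] If the three subgraphs $H_{ij}$ defined by $g$ are trees, then the Kempe class of $\varphi_g$ consists of the six colorings $\sigma\circ\varphi_g$, where $\sigma$ is a permutation of the colors.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g'$ arise from $g$ by interchanging $i,j$ on a component $K$ of $H_{ij}$, and let $B$ be the set of edges of $G$ with exactly one side in $K$. An edge of $B$ between $U$ and $x\in K$ has color $g(x)\in\{i,j\}$ and changes to the other of the two. An edge of $B$ in $M$ lies between some $x\in K$ and a face of the third color; its color is the one of $i,j$ that differs from $g(x)$, and it changes as well. An edge with both sides in $K$ keeps the third color, and an edge with no side in $K$ is not affected. So $\varphi_{g'}$ arises from $\varphi_g$ by interchanging $i,j$ on $B\subseteq M_i\cup M_j$. Going once around a vertex we enter $K$ as often as we leave it, so each vertex is on $0$ or $2$ edges of $B$. Hence $B$ is a union of alternating cycles with colors $i,j$.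

(b) Fix $i\ne j$ and let $X=V(H_{ij})$, a set of faces of $G$. An edge with one side in $U$ has color $i$ or $j$ if and only if its other side is in $X$. An edge of $M$ has one or two sides in $X$, and it has the third color if and only if both sides are in $X$. So $M_i\cup M_j$ is the set of edges with exactly one side in $X$, and the edges with both sides in $X$ are the edges of $H_{ij}$.

Regard each face in $X$ as a polygon whose boundary is a closed walk in $G$. Gluing two different polygons along one side gives a polygon whose boundary is again a closed walk in $G$. Since $H_{ij}$ is a tree, gluing the polygons in $X$ along the edges of $H_{ij}$, one edge at a time, always joins two different polygons and ends with a single one. Its sides are the edges with exactly one side in $X$. Hence one closed walk runs through exactly the edges of $M_i\cup M_j$, and this 2-regular spanning subgraph is a single Hamiltonian cycle. As this holds for all three pairs, every Kempe switch of $\varphi_g$ is a transposition of two colors on the whole graph, and the new coloring has the same three Hamiltonian cycles.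
\end{proof}

\begin{example}\label{ex:K33}
The graph $H_0$ is the triangle $b_0b_1b_2$ with one hexagonal face. The triangles of $T(H_0)$ are $t_i=u\,a^0_ia^0_{i+1}$, $i\in\mathbb Z_6$, where $u$ is the center of the disk. The triangle $t_i$ meets $t_{i-1}$ along $ua^0_i$, and it meets $t_{i+3}$ along the boundary circle. So $G_0$ is a 6-cycle with its three long diagonals, which is $K_{3,3}$. For $g(b_i)=i$, the coloring $\varphi_g$ gives $t_{i-1}t_i$ the color $i$ and the diagonal $t_it_{i+3}$ the color $i+2$. Each $H_{ij}$ is a single edge, in accordance with Lemma~\ref{lem:phig}(b). The second class of $K_{3,3}$ contains the coloring in which the diagonals have color $0$ and the 6-cycle alternates between $1$ and $2$. It is the class counted by the summand $1$ in Theorem~\ref{thm:exact}.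
\end{example}

\subsection{Proof of Theorem~\ref{thm:counter}}

By Lemma~\ref{lem:phig}(b) it suffices to find many colorings of $H_k$ whose two-colored subgraphs are trees. The triangle forces the pattern $0,1,2,0,1,2$ on the boundary hexagon, and each further hexagon can repeat the pattern shifted by $+1$ or by $-1$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The graph $G_k$ is bipartite by Lemma~\ref{lem:bip}. For $s=(s_1,\dots,s_k)\in\{1,-1\}^k$ put
\[
g_s(a^j_i)=i+s_1+\dots+s_j\pmod 3 .
\]
For $j=0$ this is compatible with $a^0_i=a^0_{i+3}$. The coloring is proper, since the values differ by $1$ along a hexagon and by $s_j$ along a spoke. Figure~\ref{fig:H2} shows $g_{(1,-1)}$.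

Every pair of colors has the form $\{m,m+1\}$. We show by induction on $j$ that the part of $H_{m,m+1}$ on the hexagons $0,\dots,j$ is connected. For $j=0$ it is an edge of the triangle. On hexagon $j\ge1$, the four vertices of colors $m,m+1$ form two edges, each with one end of either color. If $s_j=1$, the end of color $m+1$ is joined by its spoke to a vertex of color $m$ on hexagon $j-1$. If $s_j=-1$, the end of color $m$ is joined by its spoke to a vertex of color $m+1$. In both cases the two edges are attached to the part already known to be connected.

Every edge of $H_k$ lies in exactly one of the three subgraphs $H_{m,m+1}$, and every vertex lies in exactly two. A connected graph has at least $|V|-1$ edges, with equality only for trees. Summing over the three subgraphs gives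
\[
|E(H_k)|\ \ge\ 2|V(H_k)|-3=3+12k=|E(H_k)| ,
\]
so equality holds and all three are trees.

Suppose $\varphi_{g_s}$ and $\varphi_{g_{s'}}$ are Kempe equivalent. By Lemma~\ref{lem:phig}(b), $\varphi_{g_s}=\sigma\circ\varphi_{g_{s'}}$ for a permutation $\sigma$. Reading the colors of the edges between the faces $u_F$ and $x$ gives $g_s(x)=\sigma(g_{s'}(x))$ for every vertex $x$ of $H_k$. Both colorings take the value $i$ at $b_i$, so $\sigma$ is the identity, and then $s=s'$. Thus the $2^k$ colorings $\varphi_{g_s}$ lie in different classes.
\end{proof}

\section{Heights}\label{sec:heights}

In Sections~\ref{sec:heights}--\ref{sec:folding}, $G$ is a cubic bipartite graph embedded on $P$, with black and white vertices. We want to turn an edge-coloring into a function on the faces, in such a way that crossing an edge of color $i$ adds a fixed vector $v_i$. If $v_0+v_1+v_2=0$, a small loop around a vertex adds nothing. Two things are needed to make this work. Crossing an edge must have a direction, which requires a direction of the edge (black to white) and an orientation of the surface; and the surface should be simply connected. Both hold on the sphere, so we work with $\tilde G$ and keep track of $\alpha$.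

Let $\tilde F$ be the set of faces of $\tilde G$. The vertices of $\tilde G$ inherit their colors from $G$, so $\alpha$ preserves black and white. Orient $S$, direct each edge $e$ of $\tilde G$ from black to white, and let $e^+$ and $e^-$ be the faces on its left and on its right. Since $\alpha$ preserves the direction of edges and reverses the orientation of $S$,
\[
(\alpha e)^+=\alpha(e^-),\qquad (\alpha e)^-=\alpha(e^+).
\]
A function $h$ on $\tilde F$ with values in an abelian group is \emph{odd} if $h\circ\alpha=-h$.

\begin{lemma}\label{lem:potential}
Let $B$ be an abelian group and let $\omega:E(G)\to B$ have sum $0$ over the three edges at each vertex. Then there is a function $h_0:\tilde F\to B$, unique up to an additive constant, with $h_0(e^+)-h_0(e^-)=\omega(\pi e)$ for all edges $e$ of $\tilde G$. Moreover $h_0\circ\alpha+h_0$ is constant.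
\end{lemma}

\begin{proof}
Give the edge of the dual of $\tilde G$ that crosses $e$ from $e^-$ to $e^+$ the value $\omega(\pi e)$. The faces of the dual are the vertices of $\tilde G$. Going counterclockwise around a black vertex we cross each of its edges from right to left, and around a white vertex from left to right; the total is plus or minus the sum of $\omega$ at the vertex, which is $0$. By \eqref{eq:winding} a potential $h_0$ exists. Finally
\[
h_0(\alpha(e^+))-h_0(\alpha(e^-))=h_0((\alpha e)^-)-h_0((\alpha e)^+)=-\omega(\pi e),
\]
so $h_0\circ\alpha+h_0$ takes the same value on the two sides of every edge.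
\end{proof}

If the constant $\lambda=h_0\circ\alpha+h_0$ can be halved, then $h_0-\lambda/2$ is an odd solution. Two odd solutions differ by a constant $\beta$ with $2\beta=0$, so the odd solution is unique when $B$ has no element of order $2$. Oddness is what the projective plane adds to the picture: it fixes the additive constant and gives the height a center.

\subsection{The canonical set $U$}

\begin{lemma}\label{lem:U}
There is a unique odd function $c:\tilde F\to\mathbb Z_3$ with $c(e^+)-c(e^-)=1$ for all edges $e$. The set $U=\pi(c^{-1}(0))$ is a transversal set of faces of $G$, and it does not depend on the orientation of $S$ or on the naming of black and white. If $G=G(H)$, then $U$ is the set of the faces $u_F$ and $G^*-U=H$.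
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:potential} with $B=\mathbb Z_3$ and $\omega\equiv1$; here $2$ is invertible, so $c$ exists and is unique. Around a vertex of $\tilde G$ the value of $c$ changes three times by the same amount $\pm1$, so the three corners carry the three values $0,1,-1$. The set $c^{-1}(0)$ is invariant under $\alpha$, hence it is the full preimage of $U$, and every vertex of $G$ has exactly one corner in $U$. Reversing the orientation or renaming black and white exchanges $e^+$ with $e^-$ and replaces $c$ by $-c$, which has the same zeros.

For $G=G(H)$, the labeling by $0,1,2$ in the proof of Lemma~\ref{lem:bip} is a function on $\tilde F$. It is odd because $\alpha$ exchanges the labels $1$ and $2$, and it increases by $1$ at each step counterclockwise around a black vertex, that is, from $e^-$ to $e^+$. So it equals $c$, and $U$ consists of the faces $u_F$. Then $G^*-U=T(H)-U=H$.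
\end{proof}

From now on $U$ is this set, $\tilde U=c^{-1}(0)$, $H=G^*-U$, and $M$ is the perfect matching of the edges with no side in $U$. Let $\tilde H$ be the graph with vertex set $\tilde F\setminus\tilde U$ and one edge for each edge of $\pi^{-1}(M)$; every edge of $H$ at $\pi(x)$ lifts to an edge of $\tilde H$ at $x$. The function $c$ tells which side of an edge is the left one:
\begin{equation}\label{eq:sides}
(c(e^+),c(e^-))\in\{(1,0),\ (0,-1),\ (-1,1)\},
\end{equation}
and the last case occurs exactly for the edges of $\pi^{-1}(M)$. At a vertex on the boundary of $u\in\tilde U$ the other two corners have $c=1$ and $c=-1$, so the edges around $u$ border alternately on faces with $c=1$ and faces with $c=-1$.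

\subsection{The lattice and the height}

Let $v_0,v_1,v_2$ be the unit vectors of the plane at the angles $0^\circ,120^\circ,240^\circ$, with indices in $\mathbb Z_3$. Then $v_0+v_1+v_2=0$, and they generate the triangular lattice $A\cong\mathbb Z^2$. We use the following notation.
\begin{itemize}
\item $r_i$ is the linear form with $r_i(v_i)=0$, $r_i(v_{i+1})=1$, $r_i(v_{i+2})=-1$. It is blind to the color $i$. We have $r_0+r_1+r_2=0$, and $r=(r_0,r_1,r_2)$ is injective, with $r(v_0)=(0,-1,1)$, $r(v_1)=(1,0,-1)$, $r(v_2)=(-1,1,0)$.
\item $\tau_i=v_{i+1}-v_{i+2}$. It satisfies $r_i(\tau_i)=2$ and $r_{i+1}(\tau_i)=r_{i+2}(\tau_i)=-1$.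
\item $\operatorname{res}:\frac12A\to\mathbb Z_3$ is the homomorphism with $\operatorname{res}(v_i)=1$ for all $i$. It is well defined on $A$ since $1+1+1=0$, and it extends by $\operatorname{res}(p)=-\operatorname{res}(2p)$; so $\operatorname{res}(\frac12v_i)=-1$.
\item $\theta$ is the rotation by $120^\circ$, so that $\theta v_j=v_{j+1}$ and $r_j\circ\theta^{-i}=r_{j+i}$.
\end{itemize}

Let $\varphi$ be a 3-edge-coloring of $G$; we also write $\varphi$ for its lift to $\tilde G$. Lemma~\ref{lem:potential} with $\omega(e)=v_{\varphi(e)}$ gives $h_0:\tilde F\to A$ and $\lambda=h_0\circ\alpha+h_0\in A$. The \emph{height} of $\varphi$ is $h_\varphi=h_0-\lambda/2$, the unique function $h$ from $\tilde F$ to the plane with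
\begin{equation}\label{eq:height}
h(e^+)-h(e^-)=v_{\varphi(e)}\ \text{ for all } e,\qquad h\circ\alpha=-h .
\end{equation}
By the uniqueness of $c$ we have $\operatorname{res}\circ h_\varphi=c$, and by the uniqueness of the height $h_{\varphi-i}=\theta^{-i}\circ h_\varphi$ for every color $i$. All values of $h_\varphi$ lie in one coset of $A$ in $\frac12A$, and these cosets are $A$ and $\frac12v_i+A$, $i\in\mathbb Z_3$. We say that $\varphi$ has \emph{type $0$} if the coset is $A$, and \emph{type $1$} otherwise.

Two kinds of colorings have very small heights. Put $\mu=v_2+\frac12v_0$, so that $r(\mu)=(-1,\frac12,\frac12)$ and $\operatorname{res}(\mu)=0$.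

\begin{lemma}\label{lem:flatheights}
\begin{enumerate}
\item[(a)] Let $g$ be a proper 3-coloring of $H$. The height $h_g$ of $\varphi_g$ is $0$ on $\tilde U$, and $h_g(x)=\pm v_{g(\pi x)}$ if $c(x)=\pm1$. So $\varphi_g$ has type $0$.
\item[(b)] There are 3-edge-colorings with $M_0=M$. They are Kempe equivalent to each other and have type $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function described is odd. We verify \eqref{eq:height} in the three cases of \eqref{eq:sides}, writing $i$ and $j$ for the colors under $g$ of $\pi(e^+)$ and $\pi(e^-)$ when they are defined. The differences $h(e^+)-h(e^-)$ are $v_i-0$, $\ 0-(-v_j)$ and $-v_i-v_j=v_{-i-j}$, as the definition of $\varphi_g$ requires.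

(b) The complement of $M$ is the union of the boundary cycles of the faces in $U$, which are even. The colorings with $M_0=M$ are those that give $M$ the color $0$ and alternate $1,2$ on each of these cycles, and any two of them differ by switches on some of the cycles. For such a coloring put $h(x)=\mp\frac12v_0$ if $c(x)=\pm1$. For $u\in\tilde U$ put $h(u)=\mu$ if the edges of $u$ that border on faces with $c=1$ have color $1$ (those that border on faces with $c=-1$ then have color $2$), and $h(u)=-\mu$ in the opposite case. In the first two cases of \eqref{eq:sides} the differences $h(e^+)-h(e^-)$ are
\[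
-\tfrac12v_0-\mu=v_1,\quad \mu-\tfrac12v_0=v_2\quad\text{if } h(u)=\mu;\qquad
-\tfrac12v_0+\mu=v_2,\quad -\mu-\tfrac12v_0=v_1\quad\text{if } h(u)=-\mu,
\]
and in the third case the difference is $\frac12v_0+\frac12v_0=v_0$. The map $\alpha$ exchanges $c=1$ with $c=-1$ and keeps the colors, so $h(\alpha u)=-h(u)$. Thus $h$ is the height, and its values lie in $\frac12v_0+A$.
\end{proof}

For $G_0=K_{3,3}$ the graph $\tilde G$ is the hexagonal prism, with six quadrangles $x_0,\dots,x_5$ around the equator and $c(x_i)=(-1)^i$ for a suitable orientation. For the first coloring of Example~\ref{ex:K33} the heights of $x_0,\dots,x_5$ are $v_0,-v_1,v_2,-v_0,v_1,-v_2$: they run once around a hexagon centered at the origin. For the second coloring they jump back and forth between $-\frac12v_0$ and $\frac12v_0$.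

\subsection{How switches move the height}

For a set $K\subseteq\tilde F$ let $\partial K$ be the set of edges of $\tilde G$ with exactly one side in $K$. The next lemma says that translating the height by $\mp\tau_i$ on a suitable set, and oppositely on its antipode, is a sequence of switches.

\begin{lemma}\label{lem:push}
Let $\varphi$ have height $h$, let $i$ be a color, $\varepsilon=\pm1$, and $K\subseteq\tilde F$. Assume that
\begin{enumerate}
\item[(i)] $K\cap\alpha K=\emptyset$ and no edge has one side in $K$ and the other in $\alpha K$;
\item[(ii)] $r_ih(x)-r_ih(y)=\varepsilon$ for every edge of $\partial K$ with sides $x\in K$ and $y\notin K$.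
\end{enumerate}
Then $\pi(\partial K)$ is a union of alternating cycles with colors $i+1,i+2$, and the coloring $\varphi'$ obtained by switching all of them has the height
\[
h'=h-\varepsilon\tau_i\ \text{ on } K,\qquad h'=h+\varepsilon\tau_i\ \text{ on }\alpha K,\qquad h'=h\ \text{ elsewhere.}
\]
\end{lemma}

\begin{proof}
Crossing an edge of color $i$ does not change $r_ih$, so by (ii) the edges of $\partial K$ have colors $i+1,i+2$. Each vertex of $\tilde G$ is on an even number of edges of $\partial K$, hence on none or on both of its edges of colors $i+1,i+2$. The same holds for $\partial(\alpha K)=\alpha\,\partial K$, and therefore for $\partial K\cup\alpha\,\partial K=\pi^{-1}(\pi(\partial K))$. This proves the first claim.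

The function $h'$ is odd, and its difference across an edge outside $\partial K\cup\alpha\,\partial K$ is that of $h$. Let $e\in\partial K$ have sides $x\in K$ and $y\notin K$; then $y\notin\alpha K$ by (i). The vector $h(x)-h(y)=\pm v_{\varphi(e)}$ has $r_i=\varepsilon$. For $\varepsilon=1$ it is $v_{i+1}$ or $-v_{i+2}$, and subtracting $\tau_i$ gives $v_{i+2}$ or $-v_{i+1}$. For $\varepsilon=-1$ it is $-v_{i+1}$ or $v_{i+2}$, and adding $\tau_i$ gives $-v_{i+2}$ or $v_{i+1}$. So the sign is kept and the color is exchanged, which is \eqref{eq:height} for $\varphi'$ at $e$. The edges of $\alpha\,\partial K$ follow by oddness.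
\end{proof}

In type $0$ every switch has this form.

\begin{lemma}\label{lem:switch}
Let $\varphi$ have type $0$ and let $C$ be an alternating cycle with colors $i+1,i+2$. Then there are $D\subseteq\tilde F$ and $\varepsilon=\pm1$ that satisfy \emph{(i)} and \emph{(ii)} of Lemma~\ref{lem:push}, with $\pi(\partial D)=E(C)$. Consequently Kempe equivalent colorings have the same type.
\end{lemma}

\begin{proof}
Let $\tilde C$ be a component of $\pi^{-1}(C)$. It is a simple closed curve that cuts $S$ into two open disks, its sides, and $\pi^{-1}(C)=\tilde C\cup\alpha\tilde C$. Consider two consecutive edges of $\tilde C$. On one side they border on the same face, and on the other side on two faces separated by an edge of color $i$. So $r_ih$ is constant on the faces along each side of $\tilde C$, and the two constants differ by $1$.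

Suppose $\alpha\tilde C=\tilde C$. If $\alpha$ preserved the sides, it would map a closed disk to itself and have a fixed point by Brouwer's fixed point theorem. So $\alpha$ exchanges the sides, the two constants are $q$ and $-q$ by oddness, and $|2q|=1$. This is impossible in type $0$, where $r_ih$ is an integer. Hence $\tilde C$ and $\alpha\tilde C$ are disjoint.

Let $\Delta$ be the side of $\tilde C$ that does not contain $\alpha\tilde C$. Then $\alpha\Delta$ is a side of $\alpha\tilde C$ that does not contain $\tilde C$, so $\tilde C$ is disjoint from the closure of $\alpha\Delta$. The connected set $\Delta$ avoids $\alpha\tilde C$, so it is contained in $\alpha\Delta$ or disjoint from its closure. In the first case, applying $\alpha$ gives $\Delta=\alpha\Delta$ and, for the boundaries, $\tilde C=\alpha\tilde C$, which we excluded. So the closures of $\Delta$ and $\alpha\Delta$ are disjoint. Let $D$ be the set of faces in $\Delta$. Then (i) holds, $\partial D=E(\tilde C)$, and (ii) holds with $\varepsilon$ the difference of the two constants.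

Since $\tau_i\in A$, Lemma~\ref{lem:push} shows that a switch applied to a coloring of type $0$ yields type $0$. A switch is undone by a switch, so type $1$ is preserved too.
\end{proof}

\section{Flattening the height}\label{sec:flat}

The type splits the classes into two groups. To see what each group contains, we push the height toward the origin with Lemma~\ref{lem:push} for as long as possible.

\begin{lemma}\label{lem:flatten}
Every Kempe class contains a coloring $\varphi$ with $|r_i(h_\varphi(x))|\le1$ for all colors $i$ and all $x\in\tilde F$.
\end{lemma}

\begin{proof}
Choose $\varphi$ in the class so that $\Phi=\sum_{x\in\tilde F}\sum_ir_i(h(x))^2$ is minimal, where $h=h_\varphi$. Let $q$ be the maximum of $r_i(h(x))$ over all $i$ and $x$, attained for the color $i$, and suppose $q>1$. Consider the faces with $r_ih=q$, with adjacency across edges of color $i$, and let $K$ be a connected component. On $\alpha K$ we have $r_ih=-q$. The values on $K$ and $\alpha K$ differ by $2q>1$, while $r_ih$ changes by at most $1$ across an edge; this gives (i) of Lemma~\ref{lem:push}. An edge of $\partial K$ does not have color $i$, so $r_ih=q\pm1$ on its other side, and the value is $q-1$ by maximality; this gives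 (ii) with $\varepsilon=1$.

Lemma~\ref{lem:push} yields a coloring in the same class whose height is $h-\tau_i$ on $K$. At a face of $K$, with $r_j$ short for $r_j(h(x))$, the sum of squares changes by
\[
(r_i-2)^2+(r_{i+1}+1)^2+(r_{i+2}+1)^2-r_i^2-r_{i+1}^2-r_{i+2}^2=-4r_i+2(r_{i+1}+r_{i+2})+6=6-6q<0 .
\]
By oddness the change at a face of $\alpha K$ is the same, and elsewhere it is $0$. This contradicts the minimality of $\Phi$. So $r_ih\le1$ everywhere, and $r_ih\ge-1$ by oddness.
\end{proof}

The flat colorings turn out to be those of Lemma~\ref{lem:flatheights}.

\begin{proposition}\label{prop:types}
\begin{enumerate}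
\item[(a)] The colorings of type $1$ form exactly one Kempe class.
\item[(b)] Every Kempe class of type $0$ contains $\varphi_g$ for some proper 3-coloring $g$ of $H$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:flatheights}(b) it suffices to show that every class of type $1$ contains a coloring with $M_0=M$. Take $\varphi$ as in Lemma~\ref{lem:flatten}, with height $h$ in the coset $\frac12v_i+A$. The coloring $\varphi-i$ is in the same class, and its height $\theta^{-i}h$ satisfies the same bounds and lies in $\frac12v_0+A$; so we may assume $i=0$. Since $r(\frac12v_0)=(0,-\frac12,\frac12)$, the values of $r_1h$ and $r_2h$ lie in $\frac12+\mathbb Z$, hence in $\{\pm\frac12\}$. They determine $h$, and the four possibilities are $\pm\frac12v_0$ and $\pm\mu$, with residues $\mp1$ and $0$. As $\operatorname{res}\circ h=c$, we get $h=\frac12v_0$ where $c=-1$ and $h=-\frac12v_0$ where $c=1$. By \eqref{eq:sides} an edge of $\pi^{-1}(M)$ has $h(e^+)-h(e^-)=v_0$. So $M\subseteq M_0$, and the two perfect matchings are equal.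

(b) Take $\varphi$ as in Lemma~\ref{lem:flatten}. Now $r(h(x))$ is a vector with entries in $\{-1,0,1\}$ and sum $0$, so $h(x)\in\{0,\pm v_0,\pm v_1,\pm v_2\}$. As $\operatorname{res}\circ h=c$, we get $h=0$ on $\tilde U$, and $h(x)=\pm v_j$ for some $j$ if $c(x)=\pm1$. Put $g(\pi x)=j$; this is well defined by oddness. For an edge $e$ of $\pi^{-1}(M)$ the difference $-v_{g(\pi e^+)}-v_{g(\pi e^-)}$ is a unit vector, so $g(\pi e^+)\ne g(\pi e^-)$ and $g$ is proper. Then $h=h_g$ by Lemma~\ref{lem:flatheights}(a), and the height determines the coloring by \eqref{eq:height}.
\end{proof}

\begin{remark}
The colorings of type $0$ are those that come from a 4-coloring of the faces. The group $A/2A\cong\mathbb Z_2^2$ consists of the classes of $0,v_0,v_1,v_2$. If $\varphi$ has type $0$, then $h_\varphi$ modulo $2A$ is invariant under $\alpha$, because $-p\equiv p$, and it differs on the two sides of every edge; so it is a proper 4-coloring of $G^*$. Conversely, let $\psi$ be a proper coloring of $G^*$ with the colors $A/2A$. The three faces at a vertex have different colors, so their differences are the three nonzero classes, and they define a 3-edge-coloring $\varphi$. Then $h_0$ agrees with $\psi\circ\pi$ modulo $2A$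 up to a constant, so $h_0\circ\alpha\equiv h_0$, $\lambda\in2A$, and $\varphi$ has type $0$. With Proposition~\ref{prop:types}(a) this gives the criterion of \cite{source} quoted in Section~\ref{sec:intro}: there is only one class if and only if no coloring has type $0$.
\end{remark}

\section{Folding the honeycomb}\label{sec:folding}

By Lemma~\ref{lem:phig}(a) and Proposition~\ref{prop:types}(b), the map $g\mapsto\varphi_g$ sends the classes of $\sim$ onto the Kempe classes of type $0$. It remains to show that it is injective on classes. The difficulty is that a sequence of switches from $\varphi_g$ to $\varphi_{g'}$ may pass through colorings that are far from flat and carry no evident vertex coloring of $H$. We attach one to each of them: the height maps $\tilde H$ into a honeycomb, and we compose it with a 3-coloring of the honeycomb that folds it onto the central hexagon. There are many such foldings. We show that the choice does not matter up to $\sim$ (Proposition~\ref{prop:indep}) and that for each pair of colors one folding turns switches into Kempe changes (Proposition~\ref{prop:adapt}).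

\subsection{Recoloring one vertex at a time}

For a proper 3-coloring $f$ of a graph and adjacent vertices $p,q$, let $\delta_f(p,q)\in\{1,-1\}$ be the integer congruent to $f(q)-f(p)$ modulo $3$. It changes sign when $p,q$ are exchanged, and its sum along a closed walk is divisible by $3$. The sum around a quadrangle is therefore $0$. The sum around a hexagon is even as well, so it is $0$ or $\pm6$; it is $\pm6$ only if all six steps are equal, in which case opposite vertices have equal colors and vertices at distance two have different colors.

The following lemma is our only tool for proving $f\sim f'$. The function $d$ in it measures how far $f$ has to be raised at each vertex to become $f'$.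

\begin{lemma}\label{lem:slide}
Let $f,f'$ be proper 3-colorings of a finite graph $\Gamma$, and let $d:V(\Gamma)\to2\mathbb Z$ satisfy $d\equiv f'-f\pmod3$ and $d(q)-d(p)=\delta_{f'}(p,q)-\delta_f(p,q)$ for all adjacent $p,q$. Assume that $|\delta_f(W)|<n$ for every closed walk $W$ of length $n>0$ all of whose vertices satisfy $d\ne0$. Then $f\sim f'$.
\end{lemma}

\begin{proof}
We use induction on $\sum_p|d(p)|$. If $d=0$, then $f=f'$. The existence of $d$ implies $\delta_f(W)=\delta_{f'}(W)$ for all closed walks, so the hypotheses are unchanged when $(f,f',d)$ is replaced by $(f',f,-d)$. We may thus assume that $Z=\{p:d(p)>0\}$ is not empty.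

If $p\in Z$ has a neighbor $q$ with $\delta_f(p,q)=-1$, then $d(q)=d(p)+\delta_{f'}(p,q)+1\ge d(p)$, so $q\in Z$. If every $p\in Z$ had such a neighbor, we could walk in the finite set $Z$ forever with steps $\delta_f=-1$, and we would find a closed walk of length $n>0$ in $Z$ with $\delta_f(W)=-n$. So some $p\in Z$ has all its neighbors of color $f(p)+1$. Then $p$ alone is a component of the subgraph with colors $f(p),f(p)+2$, and a Kempe change gives $f_1\sim f$ with $f_1(p)=f(p)+2$. Let $d_1(p)=d(p)-2\ge0$ and $d_1=d$ elsewhere. For each neighbor $q$ of $p$, the value $\delta(p,q)$ drops from $1$ to $-1$ and $d(q)-d(p)$ grows by $2$, so $d_1$ satisfies both relations for $(f_1,f')$. The set where $d_1\neq0$ is contained in the set where $d\ne0$, and $\delta_{f_1}(W)=\delta_{f'}(W)=\delta_f(W)$ for closed walks. By induction $f_1\sim f'$.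
\end{proof}

The assumption on closed walks is needed. For $f=g_{(1)}$ and $f'=g_{(-1)}$ on $H_1$, the function $d$ equal to $0$ on the triangle and $-2$ on the inner hexagon satisfies both relations, but $\delta_f$ has sum $6$ around the hexagon; and $f\not\sim f'$, because all two-colored subgraphs are connected, so that Kempe changes only permute the colors.

\subsection{Retractions}

Let $\mathcal L$ be the infinite plane graph with vertex set $\{p\in A:\operatorname{res}(p)\ne0\}$ in which each $p$ with $\operatorname{res}(p)=1$ is joined to $p+v_0$, $p+v_1$, $p+v_2$ by straight segments. The segments from $p$ to $p+v_j$, $p\in A$, tile the plane by triangles, each with one vertex of each residue. Merging the six triangles around each point $z$ of residue $0$ gives the tiling by the hexagons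
\[
Q_z=(z+v_0,\ z-v_2,\ z+v_1,\ z-v_0,\ z+v_2,\ z-v_1),
\]
listed counterclockwise, and $\mathcal L$ is its graph. It is invariant under $p\mapsto-p$ and under $\theta$.

A \emph{retraction} is a proper 3-coloring $\rho$ of $\mathcal L$ such that
\begin{enumerate}
\item[(R1)] $\rho(-p)=\rho(p)$ for all $p$;
\item[(R2)] $\rho(\pm v_i)=i$ for all $i$;
\item[(R3)] $\delta_\rho$ has sum $0$ around $Q_z$ for all $z\ne0$.
\end{enumerate}
The name refers to the map $p\mapsto\pm v_{\rho(p)}$ for $\operatorname{res}(p)=\pm1$, which sends edges of $\mathcal L$ to edges of $Q_0$ and fixes $Q_0$. The colors around $Q_0$ are $0,2,1,0,2,1$, with $\delta_\rho$-sum $-6$. By (R3) and \eqref{eq:winding}, a closed walk in $\mathcal L$ with winding number $w$ about the origin has $\delta_\rho$-sum $-6w$, whatever the retraction.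

Let $h$ be the height of a coloring of type $0$. For an edge $e$ of $\pi^{-1}(M)$ we have $\operatorname{res}h(e^-)=1$ and $h(e^+)=h(e^-)+v_{\varphi(e)}$, so $h$ maps adjacent vertices of $\tilde H$ to adjacent vertices of $\mathcal L$. Hence $\rho\circ h$ is a proper 3-coloring of $\tilde H$. By (R1) it is invariant under $\alpha$ and descends to a proper 3-coloring of $H$, again written $\rho\circ h$. By (R2), $\rho\circ h_g=g$.

\begin{proposition}\label{prop:indep}
If $\rho,\rho'$ are retractions and $h$ is the height of a coloring of type $0$, then $\rho\circ h\sim\rho'\circ h$.
\end{proposition}

\begin{proof}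
The function $\delta_{\rho'}-\delta_\rho$ has sum $0$ along every closed walk of $\mathcal L$; this is the purpose of (R3). Let $d$ be its potential with $d(v_0)=0$. The increments of $d$ are even and congruent modulo $3$ to those of $\rho'-\rho$, so $d$ is even-valued and $d\equiv\rho'-\rho\pmod 3$. Since $\rho=\rho'$ on $Q_0$, we have $d=0$ on $Q_0$. By (R1) the function $p\mapsto d(-p)$ has the same increments as $d$, and it vanishes at $v_0$, so $d(-p)=d(p)$. Thus $d\circ h$ descends to a function on $V(H)$ that satisfies the two relations of Lemma~\ref{lem:slide} for $f=\rho\circ h$ and $f'=\rho'\circ h$.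

Let $W$ be a closed walk of length $n>0$ in $H$ on which $d\circ h\ne0$. Its lift to $\tilde H$ from a vertex $x$ ends at $x$ or at $\alpha x$. In the second case the image of this lift under $\alpha$ leads back to $x$. So in both cases $W$ traversed twice lifts to a closed walk of length $2n$, and $h$ maps it to a closed walk $W'$ of length $2n$ in $\mathcal L$ that avoids the vertices of $Q_0$. If $w$ is the winding number of $W'$ about the origin, then $2\delta_f(W)=\delta_\rho(W')=-6w$.

We bound $w$. The squared length of $av_0+bv_1$ is the integer $a^2-ab+b^2=\frac14\bigl((2a-b)^2+3b^2\bigr)$, which equals $1$ only for $\pm(1,0),\pm(0,1),\pm(1,1)$, that is, for the vertices of $Q_0$. So the ends $p,q$ of an edge of $W'$ satisfy $|p|\ge|q|>1=|p-q|$ after renaming, and the angle $\gamma$ that the edge subtends at the origin satisfies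
\[
\cos\gamma=\frac{|p|^2+|q|^2-1}{2|p||q|}>\frac{|p|^2}{2|p||q|}\ge\frac12 .
\]
Each of the $2n$ edges subtends less than $60^\circ$, so $360^\circ|w|<60^\circ\cdot2n$, that is, $6|w|<2n$ and $|\delta_f(W)|<n$. Lemma~\ref{lem:slide} applies.
\end{proof}

\subsection{Retractions adapted to a pair of colors}

A switch with colors $1,2$ translates parts of the height by $\pm\tau_0$, a vertical vector. We therefore look for a retraction that is as close as possible to invariant under vertical translation. Full invariance is impossible, since $v_1-\tau_0=v_2$ and (R2) prescribes different colors there. We confine the defect to these points and their antipodes.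

Use the coordinates $\xi=r_2-r_1$ and $\eta=r_0$, which are the Cartesian coordinates scaled by $2$ and $2/\sqrt3$:
\[
v_0=(2,0),\qquad v_1=(-1,1),\qquad v_2=(-1,-1),\qquad\tau_0=(0,2).
\]
On the generators, and hence on $A$, we have $\xi\equiv\eta\pmod2$ and $\operatorname{res}\equiv-\xi\pmod3$. So the vertices of $\mathcal L$ have $3\nmid\xi$. For a vertex $p=(\xi,\eta)$ with $\xi>0$ define
\[
\rho_0(p)=\begin{cases}0&\text{if }\xi\equiv2\pmod3,\\ 1&\text{if }\xi=1\text{ and }\eta<0,\\ 2&\text{otherwise,}\end{cases}
\]
and for $\xi<0$ put $\rho_0(p)=\rho_0(-p)$; see Figure~\ref{fig:rho}. For each color $i$ put $\rho_i(p)=\rho_0(\theta^{-i}p)+i$.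

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.5cm,y=0.866cm,every node/.style={circle,draw,fill=white,inner sep=1.3pt,font=\small}]
\fill[black!12] (2,0)--(1,1)--(-1,1)--(-2,0)--(-1,-1)--(1,-1)--cycle;
\foreach \a/\b in {0/0,0/2,0/-2,3/1,3/-1,-3/1,-3/-1}
\draw (\a+2,\b)--(\a+1,\b+1)--(\a-1,\b+1)--(\a-2,\b)--(\a-1,\b-1)--(\a+1,\b-1)--cycle;
\foreach \a/\b in {2/0,2/2,2/-2,-2/0,-2/2,-2/-2,5/1,5/-1,-5/1,-5/-1} \node at (\a,\b) {0};
\foreach \a/\b in {1/-1,1/-3,-1/1,-1/3} \node at (\a,\b) {1};
\foreach \a/\b in {1/1,1/3,-1/-1,-1/-3,4/0,4/2,4/-2,-4/0,-4/2,-4/-2} \node at (\a,\b) {2};
\end{tikzpicture}
\caption{The 3-coloring $\rho_0$ of the honeycomb near the central hexagon (shaded). It is symmetric under $p\mapsto-p$ and constant on vertical lines, except on the two lines next to the center, where the colors $1$ and $2$ are exchanged at the horizontal axis.}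
\label{fig:rho}
\end{figure}

\begin{lemma}\label{lem:rho}
The colorings $\rho_0,\rho_1,\rho_2$ are retractions.
\end{lemma}

\begin{proof}
Property (R1) for $\rho_0$ holds by definition, and (R2) holds because $\rho_0(v_0)=\rho_0(2,0)=0$, $\rho_0(v_1)=\rho_0(1,-1)=1$ and $\rho_0(v_2)=\rho_0(1,1)=2$.

To see that $\rho_0$ is proper, let $p$ with $\xi(p)\equiv2$ and $q=p+v_j$ with $\xi(q)\equiv1\pmod3$ be adjacent. If $\xi(p),\xi(q)>0$, then $\rho_0(p)=0\ne\rho_0(q)$. If both are negative, the edge joining $-q$ and $-p$ falls under this case. If $\xi(p)>0$, then $\xi(p)\ge2$ and $\xi(q)\ge1$. So the only mixed case is $\xi(p)<0<\xi(q)$, which forces $j=0$, $p=(-1,\eta)$ and $q=(1,\eta)$ with $\eta$ odd. Here $\rho_0(p)=\rho_0(1,-\eta)$ and $\rho_0(q)=\rho_0(1,\eta)$ are $1$ and $2$ in some order.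

For (R3) let $z=(\xi_0,\eta_0)\ne0$ with $3\mid\xi_0$; we show that the sum around $Q_z$ is not $\pm6$. If $\xi_0\ge3$, all vertices of $Q_z$ have $\xi\ge1$, and the vertices $z+v_0$, $z+v_1$ at distance two both have $\xi\equiv2$ and color $0$. If $\xi_0\le-3$, apply this to $Q_{-z}=-Q_z$ and use (R1). If $\xi_0=0$, then $\eta_0$ is even and nonzero. The opposite vertices $z-v_2$ and $z+v_2$ have the colors $\rho_0(1,1+\eta_0)$ and $\rho_0(1,1-\eta_0)$, and these differ because $1+\eta_0$ and $1-\eta_0$ have opposite signs.

The rotation $\theta$ is an automorphism of $\mathcal L$ that commutes with $p\mapsto-p$ and maps $Q_z$ to $Q_{\theta z}$, and adding a constant does not change $\delta$. So $\rho_i$ is proper and satisfies (R1) and (R3). Finally $\rho_i(v_j)=\rho_0(v_{j-i})+i=j$.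
\end{proof}

\begin{proposition}\label{prop:adapt}
Let $\varphi$ have type $0$ and let $\varphi'$ arise from $\varphi$ by a Kempe switch on a cycle $C$ with colors $i+1,i+2$. Then $\rho_i\circ h_\varphi\sim\rho_i\circ h_{\varphi'}$.
\end{proposition}

\begin{proof}
We have $\rho_i\circ h_\varphi=\rho_0\circ h_{\varphi-i}+i$, the same holds for $\varphi'$, and adding $i$ to all colors respects $\sim$. So we may replace $\varphi,\varphi'$ by $\varphi-i,\varphi'-i$ and assume $i=0$. Let $h,h'$ be the two heights, and take $D$ and $\varepsilon$ from Lemma~\ref{lem:switch}. On $D$ the coordinate $\xi$ is unchanged and $\eta$ becomes $\eta-2\varepsilon$. The value of $\rho_0$ depends on $\eta$ only when $|\xi|=1$, and then only on the sign of the odd number $\eta$, which changes exactly when $\eta=\varepsilon$. Let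
\[
Y=\{x\in D:\ h(x)=(1,\varepsilon)\text{ or }h(x)=(-1,\varepsilon)\}\subseteq\tilde F\setminus\tilde U .
\]
On $D\setminus\tilde U$, the colorings $\rho_0\circ h$ and $\rho_0\circ h'$ differ exactly on $Y$, where $1$ and $2$ are exchanged. A vertex of $H$ either has a lift in $D$ or has both lifts outside $D\cup\alpha D$, where $h'=h$. So on $H$ the coloring $\rho_0\circ h'$ arises from $\rho_0\circ h$ by exchanging $1$ and $2$ on $\pi(Y)$.

It remains to show that $\pi(Y)$ is a union of components of the subgraph of $H$ with colors $1,2$ under $\rho_0\circ h$. Since edges at $\pi(x)$ lift to edges at $x$, it suffices to show: if $x\in Y$ is adjacent in $\tilde H$ to $y$ and $\rho_0(h(y))\ne0$, then $y\in Y$. Let $j$ be the color of the edge $e$ between $x$ and $y$. If $\xi(h(x))=1$, then $c(x)=-1$, so $x=e^+$ and $h(y)=h(x)-v_j$. If $\xi(h(x))=-1$, then $c(x)=1$, so $x=e^-$ and $h(y)=h(x)+v_j$. For $j\in\{1,2\}$ this gives $\xi(h(y))=2$ or $-2$, and $\rho_0(h(y))=0$. So $j=0$. Then $h(y)=(\mp1,\varepsilon)$ if $h(x)=(\pm1,\varepsilon)$, and $e\notin\partial D$ because the edges of $\partial D$ have colors $1,2$. Hence $y\in D$ and $y\in Y$.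
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
The statements about $U$ are in Lemma~\ref{lem:U}. By Lemma~\ref{lem:switch} every Kempe class has a type, and by Proposition~\ref{prop:types}(a) exactly one class has type $1$. The map that sends the class of $g$ to the class of $\varphi_g$ is well defined by Lemma~\ref{lem:phig}(a), and its image is the set of classes of type $0$ by Lemma~\ref{lem:flatheights}(a) and Proposition~\ref{prop:types}(b). To see that it is injective, let $\varphi_g=\psi_0,\psi_1,\dots,\psi_N=\varphi_{g'}$ be a sequence of switches; all $\psi_n$ have type $0$. If the switch from $\psi_n$ to $\psi_{n+1}$ uses the colors $i+1,i+2$, then Propositions~\ref{prop:indep} and~\ref{prop:adapt} give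
\[
\rho_0\circ h_{\psi_n}\ \sim\ \rho_i\circ h_{\psi_n}\ \sim\ \rho_i\circ h_{\psi_{n+1}}\ \sim\ \rho_0\circ h_{\psi_{n+1}} .
\]
Hence $g=\rho_0\circ h_{\psi_0}\sim\rho_0\circ h_{\psi_N}=g'$. So there are exactly $\kappa(H)$ classes of type $0$.
\end{proof}

\section{The possible numbers of classes}\label{sec:counts}

\subsection{The graphs $G_k$ and the upper bound}

\begin{proof}[Proof of Theorem~\ref{thm:values}(a)]
Let $f$ be a proper 3-coloring of $H_k$. After a permutation of the colors, $f(b_i)=i$. Suppose hexagon $j-1$ is colored by $i\mapsto i+t$, and write $f(a^j_i)=i+t+\epsilon_i$ with $\epsilon_i=\pm1$. If $\epsilon_i=-1$ and $\epsilon_{i+1}=1$, then $f(a^j_{i+1})=i+t+2=f(a^j_i)$, which is impossible. A cyclic sequence of signs in which $-1$ is never followed by $1$ is constant. By induction on $j$, $f=g_s$ for some $s$. The two-colored subgraphs of $g_s$ are connected by the proof of Theorem~\ref{thm:counter}, so the only Kempe changes are transpositions of colors, and the class of $g_s$ contains no other $g_{s'}$. Hence $\kappa(H_k)=2^k$, and $G_k$ has $2^k+1$ classes by Theorem~\ref{thm:exact}. With $n=24k+6$ this is the lower bound.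

For the upper bound, order the $n$ vertices of the connected cubic graph so that each vertex after the first has an earlier neighbor, and color the edges vertex by vertex. There are $6$ choices at the first vertex and at most $2$ at each later one, since one of its edges is already colored. So there are at most $6\cdot2^{n-1}$ colorings. The six permutations of a coloring are different and lie in one class, so there are at most $2^{n-1}$ classes.
\end{proof}

\subsection{Every positive integer occurs}

The graphs $G_0$ and $G_1$ have $2$ and $3$ classes. For $m=1$ take $H=K_4$ and attach a disk along each of its three Hamiltonian 4-cycles. Each of these cycles omits one of the three perfect matchings of $K_4$. So every edge lies on two of them, and at every vertex each of the three pairs of edges is used by exactly one of them; the result is a closed surface, its Euler characteristic is $4-6+3=1$, and so it is $P$. The graph $K_4$ is not bipartite and not 3-colorable, so $G(K_4)$ has exactly one class.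

For larger $m$ we modify $H_k$. There every sign $s_j$ is frozen, because $\delta$ has sum $6$ around each hexagon and leaves no vertex free to move. If the intermediate hexagons are replaced by 8-cycles, there is room for Lemma~\ref{lem:slide}, and only the sum of the signs survives; it survives because the outer and the inner hexagon remain frozen.

Let $\ell\ge2$. In the disk model draw the boundary hexagon with corners $b_i$ at the angles $60^\circ i$ ($i\in\mathbb Z_6$), then concentric 8-cycles $y^j_1\dots y^j_8$ for $1\le j\le\ell-1$ with decreasing radii, and an innermost hexagon with corners $a_i$ at the angles $60^\circ i$. Place $y^j_1,y^j_2,y^j_3$ at the angles $40^\circ,60^\circ,80^\circ$ and $y^j_i$ at the angle $60^\circ(i-2)$ for $4\le i\le8$. Let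
\[
(\vartheta(1),\dots,\vartheta(8))=(1,2,1,2,3,4,5,6).
\]
Add the edges $b_{\vartheta(i)}y^1_i$ and $a_{\vartheta(i)}y^{\ell-1}_i$ for $i\ne2$, and $y^j_iy^{j+1}_i$ for all $i$. Let $\Gamma$ be this plane graph, with six different vertices $b_i$, and let $J_\ell$ be the graph on $P$ obtained by the identification $b_i=b_{i+3}$ (Figure~\ref{fig:J}). Between the boundary and the first 8-cycle the faces are $b_1y^1_1y^1_2y^1_3$ and the six quadrangles $b_{\vartheta(i)}y^1_iy^1_{i+1}b_{\vartheta(i+1)}$ for $3\le i\le8$, with the index $9$ read as $1$. The same holds, with $a$ for $b$, between the last 8-cycle and the inner hexagon, and consecutive 8-cycles bound eight quadrangles. So all faces of $J_\ell$ are quadrangles except the inner hexagon $F_0$, and $J_\ell$ contains the triangle $b_0b_1b_2$; thus $G(J_\ell)$ is defined.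

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,font=\small]
\draw (0,0) circle (3) circle (2) circle (1);
\foreach \a in {0,120,180,240,300} \draw (\a:3)--(\a:1);
\draw (60:3)--(40:2)--(60:1)--(80:2)--cycle;
\draw[line width=2pt] (60:3)--(40:2)--(60:1);
\foreach \a in {0,60,...,300} {\fill (\a:3) circle (2.5pt); \fill (\a:1) circle (2.5pt);}
\foreach \a in {0,40,60,80,120,180,240,300} \fill (\a:2) circle (2.5pt);
\foreach \i in {0,...,5} {\node at ({60*\i}:3.4) {$b_{\i}$}; \node at ({60*\i}:0.62) {$a_{\i}$};}
\node at (31:2.35) {$y^1_1$}; \node at (60:2.35) {$y^1_2$}; \node at (89:2.35) {$y^1_3$};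
\end{tikzpicture}
\caption{The graph $J_2$: a hexagon $b_0\dots b_5$ on the boundary of the disk, with $b_i$ and $b_{i+3}$ identified on the projective plane, one 8-cycle, and an inner hexagon $a_0\dots a_5$. The offset of a coloring is measured along the bold path from $b_1$ to $a_1$.}
\label{fig:J}
\end{figure}

\begin{proposition}\label{prop:J}
For every $\ell\ge2$, $\kappa(J_\ell)=\ell+1$.
\end{proposition}

\begin{proof}
Call a proper 3-coloring $f$ of $J_\ell$ \emph{normalized} if $f(b_i)=i$. Because of the triangle, every coloring becomes normalized by a unique permutation of the colors. We view $f$ also as a coloring of $\Gamma$. Let $f$ be normalized. Since $\delta_f$ has sum $0$ around quadrangles, \eqref{eq:winding} gives $\delta_f(W)=w\,\delta_f(\partial F_0)$ for every closed walk $W$ in $\Gamma$ with winding number $w$ about $F_0$. The cycle $b_0b_1\dots b_5$ has $w=1$ and sum $6$. Hence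
\begin{equation}\label{eq:star}
\delta_f(W)=6w\ \text{ for closed walks in }\Gamma,\qquad\text{and}\qquad f(a_{i+1})=f(a_i)+1\ \text{ for all } i,
\end{equation}
the latter because six signs have sum $6$. Let $R$ be the path $b_1,y^1_1,\dots,y^{\ell-1}_1,a_1$, which has $\ell$ edges. The \emph{offset} of $f$ is $o(f)=\delta_f(R)\in\{-\ell,-\ell+2,\dots,\ell\}$, and the offset of an arbitrary coloring is that of its normalization. We show that $o$ induces a bijection from the classes of $\sim$ to these $\ell+1$ values.

\emph{All values occur.} For signs $s_1,\dots,s_\ell$ with partial sums $S_j=s_1+\dots+s_j$ put $f(b_i)=i$, $f(y^j_i)=\vartheta(i)+S_j$ and $f(a_i)=i+S_\ell$. Cyclically consecutive values of $\vartheta$ differ by $\pm1$ modulo $3$, and the ends of an edge between consecutive cycles differ by some $s_j$. So $f$ is proper, and $o(f)=S_\ell$.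

\emph{Equal offsets imply equivalence.} Let $f,f'$ be normalized with $o(f)=o(f')$. By \eqref{eq:star}, $\delta_{f'}-\delta_f$ has a potential $d$ on $\Gamma$ with $d(b_1)=0$; it is even-valued and congruent to $f'-f$ modulo $3$, since this holds at $b_1$ and for the increments. The increments vanish along both hexagons, and $d(a_1)=o(f')-o(f)=0$. So $d=0$ on all $b_i$ and $a_i$, and $d$ is a function on $J_\ell$. A closed walk $W$ of length $n>0$ on which $d\ne0$ uses only vertices $y^j_i$. A step changes the index $i$ by $\pm1$ or $0$ modulo $8$, so winding number $w$ requires $n\ge8|w|$. Therefore $|\delta_f(W)|=6|w|<n$, both for $w=0$ and for $w\neq0$. Lemma~\ref{lem:slide} gives $f\sim f'$.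

\emph{The offset is invariant under Kempe changes.} A permutation of the colors carries Kempe changes to Kempe changes and does not alter $o$, so let $f$ be normalized. Let $\{i,i+1\}$ be a pair of colors and $\beta$ the edge of the triangle with these colors. A change on one component leaves the other components of the two-colored subgraph as they are, and a change on the component containing $\beta$ equals, up to the transposition of $i$ and $i+1$, the successive changes on all other components. So it suffices to treat a component $K$ that does not contain $\beta$. Then $K$ contains no $b$-vertex, it is also a component of the two-colored subgraph of $\Gamma$, and the new coloring $f'$ is normalized.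

The component $K$ contains no $a$-vertex either. Indeed, by \eqref{eq:star} an $a$-vertex of color $i$ or $i+1$ lies on an edge $a_pa_{p+1}$ with colors $i,i+1$. If $K$ contained this edge, then $f'(a_{p+1})=f'(a_p)-1$, contrary to \eqref{eq:star} for $f'$.

The path $R$ may meet $K$ many times, so we compare it with a path that $K$ does not meet; such a path is available after unrolling. Remove $F_0$ from the disk to get an annulus, and pass to its universal cover, an infinite strip, by letting the angle range over $\mathbb R$. Let $\hat\Gamma$ be the preimage of $\Gamma$ and $\gamma$ the translation of the angle by $360^\circ$. The bounded faces of the plane graph $\hat\Gamma$ are quadrangles, so by \eqref{eq:winding} every proper 3-coloring of $\hat\Gamma$ has $\delta$-sum $0$ along all closed walks. A closed walk in $\Gamma$ lifts to a closed walk exactly when its winding number is $0$. Along a closed walk in $K$ the colors $i,i+1$ alternate, so $\delta_f$ has sum $0$ and $w=0$ by \eqref{eq:star}. Hence the preimage of $K$ is a disjoint union of finite copies of $K$, each a component of the subgraph with colors $i,i+1$ for the lifted coloring $\hat f$.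

Let $\hat R$ be a lift of $R$, and let $f^*$ arise from $\hat f$ by interchanging $i,i+1$ on the finitely many copies of $K$ that meet $\hat R$. Then $f^*$ is proper, it agrees with the lift of $f'$ on $\hat R$, and it agrees with $\hat f$ outside a finite set that avoids the two boundary lines of the strip, formed by the lifts of the $a_p$ and of the $b_p$. Choose $N$ so large that $\gamma^N\hat R$ avoids this finite set. Consider the closed walk that follows $\hat R$, then the $a$-line to the end of $\gamma^N\hat R$, then $\gamma^N\hat R$ backward, then the $b$-line back to the start. Both $\delta_{\hat f}$ and $\delta_{f^*}$ have sum $0$ along it, and they agree on the last three parts. So they have the same sum along $\hat R$, which means $o(f)=o(f')$.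
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:values}(b)]
The values $m=1,2,3$ are realized by $G(K_4)$, $G_0$ and $G_1$. For $m\ge4$ the graph $G(J_{m-2})$ is cubic, bipartite by Lemma~\ref{lem:bip}, and has $1+\kappa(J_{m-2})=m$ Kempe classes by Theorem~\ref{thm:exact} and Proposition~\ref{prop:J}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Kempe equivalence classes of cubic graphs embedded on the projective plane},
\texttt{http://tgt.ynu.ac.jp/ozeki/2019Ozeki.pdf}

\end{thebibliography}
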